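\title{Independence of sparse $K_{d+2}$-free graphs in the $d$-dimensional rigidity matroid}

\begin{abstract}
Let $d\ge 3$ and let $G$ be a graph in which every non-empty vertex set $X$ induces at most $(\frac d2+1)(|X|-1)$ edges. We prove that $G$ is independent in the generic $d$-dimensional rigidity matroid unless it contains $K_{d+2}$. It follows that for every $d\ge 2$ the count $i(X)\le(\frac d2+1)|X|-(d+1)$, $|X|\ge2$, implies independence, which was conjectured. We also determine exactly which constants can replace $d+1$, describe the circuits and the rank for graphs of this sparsity, and give an example that limits the main theorem. The proof is an induction by $0$- and $1$-extensions; its core is a counting argument showing that a vertex of degree $d+1$ can always be removed by an inverse $1$-extension without leaving the class.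
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite, without loops or multiple edges. A \emph{framework} $(G,p)$ in $\mathbb{R}^d$ is a graph $G=(V,E)$ with a map $p:V\to\mathbb{R}^d$. Its \emph{rigidity matrix} $R(G,p)$ is the $|E|\times d|V|$ matrix in which the row of an edge $uw$ has the vector $p(u)-p(w)$ in the $d$ columns of $u$, the vector $p(w)-p(u)$ in the $d$ columns of $w$, and zeros elsewhere. Up to a factor $2$, this row is the gradient of the squared length $|p(u)-p(w)|^2$. So the kernel of $R(G,p)$ consists of the velocities that preserve all edge lengths to first order, and independence of the rows says that no length constraint follows, to first order, from the others. The framework is \emph{generic} if the $d|V|$ coordinates of the points $p(u)$ are algebraically independent over $\mathbb{Q}$. All generic frameworks on $G$ define the same linear matroid on the rows, that is, on $E$. This is the \emph{$d$-dimensional rigidity matroid} $\mathcal{R}_d(G)$; its rank is $r_d(G)$. The graph $G$ is \emph{M-independent in $\mathbb{R}^d$} if $E$ is independent in $\mathcal{R}_d(G)$.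

M-independence depends on the graph alone, and one would like to read it off from the numbers $i(X)$, where $i(X)$ is the number of edges induced by $X\subseteq V$. Rigid motions always lie in the kernel, and this gives the necessary condition
\begin{equation}\label{eq:necessary}
i(X)\le d|X|-\binom{d+1}{2}\qquad\text{for all }X\subseteq V\text{ with }|X|\ge d+1
\end{equation}
(Lemma~\ref{lem:count}). In the plane the count $i(X)\le 2|X|-3$ for $|X|\ge2$ is also sufficient; this is Laman's theorem. For $d=3$ condition \eqref{eq:necessary} is not sufficient (Remark~\ref{rem:banana}). One may then ask for a sufficient condition of the form $i(X)\le k|X|-\ell$ with a smaller slope $k$.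

The value $k=\frac d2+1$ suggests itself. Two elementary operations, recalled in Section~\ref{sec:rigidity}, add a vertex of degree at most $d$, respectively of degree $d+1$, and preserve M-independence. An induction based on them needs a vertex of degree at most $d+1$, and a graph with fewer than $(\frac d2+1)|V|$ edges has average degree below $d+2$. For $d=2$ this is the slope of Laman's theorem. The range of interest for $\ell$ is also easy to find. If $\ell>d+1$, the condition for $|X|=2$ forbids all edges. If $\ell\le\frac d2+1$, the condition admits $K_{d+2}$, which has exactly $(\frac d2+1)(d+1)$ edges and violates \eqref{eq:necessary}. So the question concerns $\frac d2+1<\ell\le d+1$.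

It is known that the condition with $\ell=d+1$ implies M-independence when $d$ is even and when $d=3$. The conjecture posed in \cite{sparse} is that this holds in all dimensions: \emph{for every integer $d\ge2$, every graph with $i(X)\le(\frac d2+1)|X|-(d+1)$ for all $|X|\ge2$ is M-independent in $\mathbb{R}^d$.} We prove the conjecture through a stronger statement, which says that at the borderline value $\ell=\frac d2+1$ the graph $K_{d+2}$ is the only obstruction. For $X\subseteq V$ define the \emph{slack}
\[
b_G(X)=(d+2)(|X|-1)-2\,i_G(X),
\]
so that $b_G(X)\ge0$ means $i_G(X)\le(\frac d2+1)(|X|-1)$.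

\begin{theorem}\label{thm:main}
Let $d\ge3$. If $b_G(X)\ge0$ for all non-empty $X\subseteq V$ and $G$ has no subgraph $K_{d+2}$, then $G$ is M-independent in $\mathbb{R}^d$.
\end{theorem}

\begin{theorem}\label{thm:constant}
Let $d\ge2$ and $\ell\in\mathbb{R}$. The statement ``every graph with $i(X)\le(\frac d2+1)|X|-\ell$ for all $|X|\ge2$ is M-independent in $\mathbb{R}^d$'' is true if and only if $\ell>\frac d2+1$. In particular, $i(X)<(\frac d2+1)(|X|-1)$ for all $|X|\ge2$ suffices, and strictness cannot be dropped.
\end{theorem}

Since $d+1>\frac d2+1$, the conjecture follows.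

\begin{corollary}\label{cor:conjecture}
For every $d\ge2$, if $i(X)\le(\frac d2+1)|X|-(d+1)$ for all $X\subseteq V$ with $|X|\ge2$, then $G$ is M-independent in $\mathbb{R}^d$.
\end{corollary}

At the borderline value the whole matroid can be described.

\begin{theorem}\label{thm:circuits}
Let $d\ge3$ and $i(X)\le(\frac d2+1)(|X|-1)$ for all non-empty $X\subseteq V$. Then the circuits of $\mathcal{R}_d(G)$ are exactly the edge sets of the subgraphs $K_{d+2}$ of $G$. These are pairwise edge-disjoint, and $r_d(G)=|E|-t$, where $t$ is their number. In particular, $G$ is M-independent if and only if it contains no $K_{d+2}$.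
\end{theorem}

\begin{proposition}\label{prop:limits}
For every $d\ge2$ there is a $K_{d+2}$-free graph $G$ with $b_G(X)\ge2-d$ for all non-empty $X$ that is not M-independent in $\mathbb{R}^d$. Hence Theorem~\ref{thm:main} fails for $d=2$, and for $d=3$ the condition $b_G\ge0$ in Theorem~\ref{thm:main} cannot be weakened to $b_G\ge-1$.
\end{proposition}

The paper is self-contained and treats odd and even $d$ alike. Section~\ref{sec:rigidity} collects the geometric facts; after it the argument is purely combinatorial. Section~\ref{sec:slack} develops the calculus of the slack and shows the method in the plane. Sections~\ref{sec:blockers}--\ref{sec:finding} prove Theorem~\ref{thm:main}, and Section~\ref{sec:consequences} derives the remaining statements. We write $G-v$, $G+xy$ and $W+v$ for deleting a vertex, adding an edge and adding an element to a set, and $N(v)$ for the set of neighbors of $v$.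

\section{Extensions and the complete graph $K_{d+2}$}\label{sec:rigidity}

A polynomial with rational coefficients in the coordinates of $p$ that does not vanish identically does not vanish at a generic $p$. Applied to minors, this gives two facts that we use without further comment. First, if the rows of an edge set are linearly independent for \emph{some} $p$, then they are independent for generic $p$. Second, any $d+1$ or fewer points of a generic framework are affinely independent. Note also that a set $F\subseteq E$ is independent in $\mathcal{R}_d(G)$ exactly when the subgraph formed by $F$ is M-independent, because the rows of $F$ vanish in the columns of the vertices not covered by $F$. A \emph{circuit} is a minimal dependent set.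

\begin{lemma}[Extensions]\label{lem:extensions}
Let $v$ be a vertex of $G$.
\begin{enumerate}
\item[(a)] \emph{$0$-extension.} If $\deg v\le d$ and $G-v$ is M-independent, then so is $G$.
\item[(b)] \emph{$1$-extension.} If $\deg v=d+1$, the vertices $x,y\in N(v)$ are non-adjacent and $G-v+xy$ is M-independent, then so is $G$.
\end{enumerate}
\end{lemma}

\begin{proof}
Both parts use the following observation. Let $(G',p)$ be a framework and $v$ a vertex such that the rows of $G'-v$ are independent and the vectors $p(v)-p(u)$, for $u$ a neighbor of $v$, are linearly independent. Then the rows of $G'$ are independent: in a vanishing linear combination, the columns of $v$ force the coefficients of the edges at $v$ to be zero, and what remains is a combination of rows of $G'-v$.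

(a) Apply the observation to a generic $p$.

(b) Let $N(v)=\{x,y,u_3,\dots,u_{d+1}\}$. Take $p$ generic on $V\setminus\{v\}$ and put $p(v)=(1-t)p(x)+tp(y)$ with $t\ne0,1$. Since $p(v)-p(x)=t(p(y)-p(x))$ and the points $p(x),p(y),p(u_3),\dots,p(u_{d+1})$ are affinely independent, so are $p(v),p(x),p(u_3),\dots,p(u_{d+1})$. By the observation, $G'=G-vy+xy$ has independent rows. With $h=p(y)-p(x)$, the row of $xv$ is $-th$ at $x$ and $th$ at $v$, the row of $vy$ is $-(1-t)h$ at $v$ and $(1-t)h$ at $y$, and the row of $xy$ is $-h$ at $x$ and $h$ at $y$. Hence
\[
\mathrm{row}(xy)=\tfrac1t\,\mathrm{row}(xv)+\tfrac1{1-t}\,\mathrm{row}(vy).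
\]
Replacing $xy$ by $vy$ therefore keeps both the span and the number of rows, so the rows of $G$ are independent at $p$.
\end{proof}

\begin{lemma}\label{lem:count}
An M-independent graph satisfies \eqref{eq:necessary}.
\end{lemma}

\begin{proof}
It suffices to treat $X=V$ with $|V|\ge d+1$. Let $p$ be generic. For a skew-symmetric $d\times d$ matrix $A$ and $c\in\mathbb{R}^d$ put $m(u)=Ap(u)+c$. Then $(p(u)-p(w))\cdot(m(u)-m(w))=0$ for all $u,w$, so $m$ lies in the kernel of $R(G,p)$. If $m=0$, then $A$ kills all differences $p(u)-p(w)$, which span $\mathbb{R}^d$, so $A=0$ and $c=0$. The kernel thus has dimension at least $\binom d2+d=\binom{d+1}2$.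
\end{proof}

\begin{lemma}\label{lem:clique}
The edge set of $K_{d+2}$ is a circuit of $\mathcal{R}_d(K_{d+2})$.
\end{lemma}

\begin{proof}
It is dependent by Lemma~\ref{lem:count}, since $\binom{d+2}2=\frac{d^2+3d+2}{2}$ exceeds $d(d+2)-\binom{d+1}2=\frac{d^2+3d}{2}$. For any edge $xy$, the graph $K_{d+2}-xy$ is built from a single vertex by $0$-extensions: first $K_d$, then $x$ with degree $d$, then $y$ with degree $d$.
\end{proof}

\section{The slack function, and the plane as a model}\label{sec:slack}

Fix $d$ and a graph, and write $b$ for its slack. Directly from the definition,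
\[
b(\emptyset)=-(d+2),\qquad b(\{u\})=0,\qquad b(\{x,y\})=d+2\ \text{ if $x,y$ are non-adjacent},
\]
and $b$ vanishes on the vertex set of a $K_{d+2}$. Deleting edges does not decrease $b$, and adding the edge $xy$ lowers $b(X)$ by $2$ if $x,y\in X$ and leaves it unchanged otherwise. For sets $A,B$ let $e(A,B)$ be the number of edges between $A\setminus B$ and $B\setminus A$. Since $|A\cup B|+|A\cap B|=|A|+|B|$ and $i(A\cup B)+i(A\cap B)=i(A)+i(B)+e(A,B)$, we have the \emph{union formula}
\begin{equation}\label{eq:union}
b(A\cup B)=b(A)+b(B)-b(A\cap B)-2e(A,B),
\end{equation}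
valid also when $A\cap B=\emptyset$. Small sets have large slack in every graph: if $2\le s=|S|\le d+1$, then $2i(S)\le s(s-1)$ gives
\begin{equation}\label{eq:small}
b(S)\ge(s-1)(d+2-s)\ge d,
\end{equation}
because $(s-1)(d+2-s)$ is concave in $s$ and equals $d$ at $s=2$ and $s=d+1$. Finally, if $\deg v=d+1$, $H=G-v$ and $N(v)\subseteq W\subseteq V(H)$, then adding $v$ adds one vertex and $d+1$ edges, so
\begin{equation}\label{eq:vertex}
b_G(W+v)=b_H(W)+(d+2)-2(d+1)=b_H(W)-d .
\end{equation}

The scheme of the proof is already visible in the plane, where it gives the part of Laman's theorem that we need.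

\begin{proposition}\label{prop:laman}
If $i(X)\le2|X|-3$ for all $|X|\ge2$, then $G$ is M-independent in $\mathbb{R}^2$.
\end{proposition}

\begin{proof}
Here $b(X)=4(|X|-1)-2i(X)$ is even, and the hypothesis reads $b(X)\ge2$ for $|X|\ge2$. We use induction on $|V|$; a single vertex is trivial. For $|V|\ge 2$ the average degree is below $4$. A vertex of degree at most $2$ is handled by Lemma~\ref{lem:extensions}(a). So let $N(v)=\{x,y,z\}$, $H=G-v$, $b=b_H$. Since $G$ has no $K_4$, we may assume that $y,z$ are non-adjacent. If $H+q$ satisfies the hypothesis for some non-adjacent pair $q\subseteq N(v)$, Lemma~\ref{lem:extensions}(b) finishes the step. Suppose not. Then every pair $q\subseteq N(v)$ lies in a set $Z_q$ with $b(Z_q)=2$: take $Z_q=q$ if $q$ is an edge, and otherwise a set with $b_{H+q}(Z_q)\le 0$. On the other hand, \eqref{eq:vertex} gives $b(W)\ge4$ whenever $W\supseteq N(v)$.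

The union of any two of the three sets $Z_q$ contains $N(v)$. If two of them shared at least two vertices, their union would have slack at most $2+2-2<4$ by \eqref{eq:union}. So any two share exactly one vertex. Then $b(Z_{xy}\cup Z_{xz})\le4$, and this union meets $Z_{yz}$ in the non-adjacent pair $\{y,z\}$, of slack $4$. The union of all three sets has slack at most $4+2-4<4$, a contradiction.
\end{proof}

Three features of this proof return in all dimensions. Each pair that cannot be added is \emph{blocked} by a set of small slack. A set containing all neighbors of $v$ has large slack. And when three sets meet cyclically, the last one meets the union of the other two in a set that falls into two pieces with no edge between them; such a set has large slack, so closing the cycle is cheap.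

One might try to run the same induction in the class of Corollary~\ref{cor:conjecture}, which is described by $b(X)\ge d$ for $|X|\ge2$. There a pair is blocked by a set of slack at most $d+1$, and a set containing $N(v)$ has slack at least $2d$. But single vertices have slack $0$, far below the bound $d$, so attaching a blocking set along one vertex may cost $d+1$ and capture just one more of the $d+1$ neighbors. The class of Theorem~\ref{thm:main} removes this defect: the bound $b\ge0$ holds for all non-empty sets, single vertices included, and blocking sets have slack at most $1$. The price is that $K_{d+2}$ must be excluded separately, which creates a second kind of blocking set, of slack $2$.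

\section{Blockers and the potential}\label{sec:blockers}

From now on $d\ge3$. Let $\mathcal{G}$ be the class of graphs satisfying the hypotheses of Theorem~\ref{thm:main}; it is closed under taking subgraphs. We prove the theorem by induction on $|V|$, the case $|V|=1$ being trivial. Let $G\in\mathcal{G}$ with $|V|\ge2$. From $b_G(V)\ge0$ we get $2|E|<(d+2)|V|$, so some vertex $v$ has degree at most $d+1$. If $\deg v\le d$, induction and a $0$-extension complete the step. So let
\[
\deg v=d+1,\qquad N=N(v),\qquad H=G-v .
\]
If $H+xy\in\mathcal{G}$ for some non-adjacent $x,y\in N$, induction and a $1$-extension complete the step. We assume that there is no such pair and derive a contradiction. \emph{This assumption is in force until the end of Section~\ref{sec:finding}}; there $b=b_H$, and all sets are subsets of $V(H)$.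

Let $P$ be the set of non-adjacent pairs $\{x,y\}\subseteq N$. Then $P\ne\emptyset$, since otherwise $N+v$ induces $K_{d+2}$. Let $p=\{x,y\}\in P$. As $H\in\mathcal{G}$ and $H+xy\notin\mathcal{G}$, either some set containing $p$ has negative slack in $H+xy$, or $xy$ completes a $K_{d+2}$. So we can fix a set $Z_p\supseteq p$, the \emph{blocker} of $p$, of one of two kinds:
\begin{itemize}
\item a \emph{count blocker}: $b(Z_p)\le1$;
\item a \emph{clique blocker}: $|Z_p|=d+2$ and $H[Z_p]$ is complete except for the edge $xy$; then $b(Z_p)=2$.
\end{itemize}
We have three lower bounds for the slack: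
\begin{itemize}
\item[(B1)] $b(X)\ge0$ if $X\ne\emptyset$;
\item[(B2)] $b(S)\ge d$ if $2\le|S|\le d+1$, by \eqref{eq:small};
\item[(B3)] $b(W)\ge d$ if $W\supseteq N$, by \eqref{eq:vertex} and $b_G(W+v)\ge0$.
\end{itemize}
The aim is to combine blockers into a set that contains $N$ and has slack below $d$.

\begin{example}\label{ex:cycle}
Let $d=3$, $N=\{x,y,z,w\}$ and $P=\{\{x,y\},\{z,w\}\}$, so that $xz,xw,yz,yw$ are edges. Let $Z,Z'$ be the two blockers. Both have slack at most $2$, and $b(Z\cup Z')\ge3$ by (B3). If $Z\cap Z'=\emptyset$, the empty intersection costs $5$ in \eqref{eq:union}, but the four edges repay $8$: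
\[
b(Z\cup Z')\le2+2+5-8=1 .
\]
If $Z\cap Z'\ne\emptyset$, note that neither blocker contains $N$, by (B3). Say $w\notin Z$ and $y\notin Z'$. The edge $yw$ joins $Z\setminus Z'$ to $Z'\setminus Z$, so $b(Z\cup Z')\le2+2-0-2=2$. Both cases contradict (B3).
\end{example}

The example shows two mechanisms: sets that meet are cheap to unite, and disjoint sets are cheap to unite if many edges of $H[N]$ run between them. The first is quantified as follows.

\begin{lemma}[Attaching a blocker]\label{lem:attach}
Let $p\in P$ and let $W$ be a set with $p\not\subseteq W$ and $W\cap Z_p\ne\emptyset$.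
\begin{enumerate}
\item[(a)] If $Z_p$ is a count blocker, then $b(W\cup Z_p)\le b(W)+1-2e(W,Z_p)$.
\item[(b)] If $Z_p$ is a clique blocker and $|W\cap Z_p|\ge2$, then $b(W\cup Z_p)\le b(W)+2-d\le b(W)-1$.
\item[(c)] If $Z_p$ is a clique blocker and $|W\cap Z_p|=1$, then $b(W\cup Z_p)=b(W)+2-2e(W,Z_p)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Apply \eqref{eq:union}. In (a) use (B1) for $W\cap Z_p$. In (b) the intersection is a proper subset of $Z_p$, because $p\not\subseteq W$, so it has between $2$ and $d+1$ elements and (B2) applies. In (c) the intersection has slack $0$.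
\end{proof}

So attaching a blocker typically captures at least one new neighbor of $v$ at a cost of at most $1$. The quantity that such a step does not increase is slack minus number of neighbors. We put
\[
a(W)=|W\cap N|,\qquad \delta(W)=b(W)-a(W),
\]
and call $\delta(W)$ the \emph{potential} of $W$. Every blocker has $a(Z_p)\ge2$ and $\delta(Z_p)\le0$, and (B3) says that $\delta(W)\ge-1$ if $W\supseteq N$. Let
\[
\delta^*=\min\{\delta(W): a(W)\ge2\}\le 0,
\]
and call $W$ a \emph{minimizer} if $a(W)\ge2$ and $\delta(W)=\delta^*$.

Growing a set $W$ by attaching blockers meets two difficulties. First, growth needs a pair of $P$ with one vertex inside $W$ and one outside. Call $W$ \emph{joined} if there is no such pair, that is, if every vertex of $W\cap N$ is adjacent to every vertex of $N\setminus W$. At a joined set the growth stops, and the second mechanism of Example~\ref{ex:cycle} has to take over. Second, even if the growth reaches all of $N$, it need not give a contradiction. Suppose that $H[N]$ has no edge and all blockers are count blockers of slack $1$. Starting from one of them and attaching $d-1$ more, each capturing one neighbor,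 we reach a set $W\supseteq N$ with $b(W)\le d$, which (B3) allows. Growth yields a contradiction only from a set of potential at most $-2$; otherwise the cases of equality must be examined.

Accordingly the proof has two halves. Section~\ref{sec:joined} shows that no minimizer with $a\le d$ is joined, and Section~\ref{sec:finding} produces such a minimizer. Both use two lemmas on growth.

\section{Two growth lemmas}\label{sec:growth}

The first lemma says that a set which is not joined can be grown without raising the potential. The only bad case in Lemma~\ref{lem:attach} is a clique blocker attached along one vertex with no further edge, at cost $2$. The absence of edges then produces a second pair of $P$, and its blocker closes a cycle.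

\begin{lemma}\label{lem:grow}
Let $a(W)\ge2$, and let $y\in N\setminus W$ be non-adjacent to some vertex of $W\cap N$. Then there is a set $W^+$ with $a(W^+)>a(W)$ and $\delta(W^+)\le\delta(W)$ that is the union of $W$ with one or two blockers $Z_q$, where each $q\in P$ consists of $y$ and a vertex of $W\cap N$.
\end{lemma}

\begin{proof}
Any such union contains $y$, so it suffices to find one with $b(W^+)\le b(W)+1$. Let $x\in W\cap N$ be non-adjacent to $y$ and $Z=Z_{\{x,y\}}$. By Lemma~\ref{lem:attach}, $W\cup Z$ works unless $Z$ is a clique blocker, $W\cap Z=\{x\}$ and $e(W,Z)=0$. Assume this; then $b(W\cup Z)=b(W)+2$. Since $a(W)\ge2$, there is $x'\in W\cap N$ with $x'\ne x$. We have $x'\in W\setminus Z$ and $y\in Z\setminus W$, so $e(W,Z)=0$ gives $\{x',y\}\in P$. Let $Z'=Z_{\{x',y\}}$. Again $W\cup Z'$ works unless $Z'$ is a clique blocker with $W\cap Z'=\{x'\}$. Assume this too, and let $J=(W\cup Z)\cap Z'$, which contains $x'$ and $y$.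

Suppose $J=Z'$. Then $Z'\setminus\{x'\}\subseteq Z\setminus W$. But $x'\in W\setminus Z$ is adjacent to the $d$ vertices of $Z'\setminus\{x',y\}$, contrary to $e(W,Z)=0$. So $2\le|J|\le d+1$, and (B2) and \eqref{eq:union} give
\[
b(W\cup Z\cup Z')\le\big(b(W)+2\big)+2-d\le b(W)+1 ,
\]
since $d\ge3$.
\end{proof}

The second lemma says that a joined set gains strictly from a blocker that touches it, because such a blocker brings two new neighbors at once.

\begin{lemma}\label{lem:touch}
Let $W$ be joined with $a(W)\ge2$, and let $p\in P$ satisfy $p\cap W=\emptyset$ and $Z_p\cap W\ne\emptyset$. Then $\delta(W\cup Z_p)<\delta(W)$.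
\end{lemma}

\begin{proof}
We have $a(W\cup Z_p)\ge a(W)+2$, so it suffices to show $b(W\cup Z_p)\le b(W)+1$. In cases (a) and (b) of Lemma~\ref{lem:attach} this holds. In case (c), $|W\cap Z_p|=1$ and $a(W)\ge2$ give a vertex $x\in(W\cap N)\setminus Z_p$. As $W$ is joined, $x$ is adjacent to both vertices of $p\subseteq Z_p\setminus W$. Hence $e(W,Z_p)\ge2$ and $b(W\cup Z_p)\le b(W)-2$.
\end{proof}

\section{Joined sets}\label{sec:joined}

The next lemma is the disjoint case of Example~\ref{ex:cycle} in general form. If $N$ is divided among disjoint joined sets and a clique, then all pairs of neighbors in different parts are edges. Were all parts single vertices, $N$ would be a clique $K_{d+1}$ with slack exactly $d$, and (B3) would hold with equality. The computation shows that a part with several neighbors and non-positive potential does strictly worse than the same number of single vertices.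

\begin{lemma}\label{lem:counting}
There are no pairwise disjoint joined sets $W_1,\dots,W_r$, $r\ge1$, with $2\le a(W_j)\le d$ and $\delta(W_j)\le0$ for all $j$, such that $R=N\setminus(W_1\cup\dots\cup W_r)$ induces a complete graph.
\end{lemma}

\begin{proof}
Suppose such sets exist. Let the \emph{blocks} $B_1,\dots,B_m$ be the sets $W_1,\dots,W_r$ and the one-element subsets of $R$. They are pairwise disjoint, their union $U$ contains $N$, and $a_k=a(B_k)$ satisfies $\sum_k a_k=d+1$. Two vertices of $N$ in different blocks are adjacent: either one lies in a joined set that misses the other, or both lie in $R$. So at least $\sum_{k<l}a_ka_l=\frac12\big((d+1)^2-\sum_ka_k^2\big)$ edges run between different blocks. Since $|U|-1=\sum_k(|B_k|-1)+(m-1)$, the definition of $b$ and (B3) give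
\[
d\le b(U)\le\sum_kb(B_k)+(d+2)(m-1)-(d+1)^2+\sum_ka_k^2 .
\]
With $\beta_k=b(B_k)+(d+2)+a_k^2$ this reads
\begin{equation}\label{eq:beta}
\sum_k\beta_k\ge d+(d+2)+(d+1)^2=(d+1)(d+3)=\sum_k a_k(d+3).
\end{equation}
For a one-element block, $\beta_k=d+3=a_k(d+3)$. For a block $W_j$ with $a=a(W_j)$ we have $b(W_j)\le a$, so
\[
a(d+3)-\beta_k\ge(a-1)(d+2)-a^2=(a-1)(d+1-a)-1\ge d-2\ge1,
\]
where $(a-1)(d+1-a)\ge d-1$ for $2\le a\le d$ by concavity. As $r\ge1$, this contradicts \eqref{eq:beta}.
\end{proof}

To apply the lemma we need \emph{disjoint} joined sets. Blockers are arbitrary subsets of $V(H)$ and may overlap outside $N$, so disjointness has to be enforced. Minimality of the potential does this, through Lemma~\ref{lem:touch}: a blocker cannot touch a joined set whose potential is already as small as possible.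

\begin{proposition}\label{prop:nojoined}
No minimizer $W$ with $a(W)\le d$ is joined.
\end{proposition}

\begin{proof}
Call a set $S$ \emph{avoided} if $Z_p\cap S=\emptyset$ for every $p\in P$ with $p\cap S=\emptyset$. Let $\mathcal{F}(S)$ be the family of sets $W$ with $W\cap S=\emptyset$, $a(W)\ge2$ and $\delta(W)\le0$.

\emph{Claim: if $S$ is avoided, and $W\in\mathcal{F}(S)$ is joined and has minimum potential in $\mathcal{F}(S)$, then $S\cup W$ is avoided.} Let $p\in P$ be disjoint from $S\cup W$. Then $Z_p\cap S=\emptyset$. If $Z_p$ met $W$, then $W\cup Z_p$ would be disjoint from $S$ and of smaller potential than $W$ by Lemma~\ref{lem:touch}, against the minimality of $\delta(W)$. This proves the claim.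

Suppose that $W_1$ is a joined minimizer with $a(W_1)\le d$. The empty set is avoided and $W_1$ has minimum potential in $\mathcal{F}(\emptyset)$, so $W_1$ is avoided. Now let $W_1,\dots,W_j$ be pairwise disjoint joined sets with $2\le a(W_i)\le d$ and $\delta(W_i)\le0$ whose union $S$ is avoided, with $j$ as large as possible; a maximum exists since each $W_i$ contains two vertices of $N$. By Lemma~\ref{lem:counting}, $N\setminus S$ contains a pair $p\in P$. As $S$ is avoided, $Z_p\in\mathcal{F}(S)$, so $\mathcal{F}(S)\neq\emptyset$. Choose $W_{j+1}\in\mathcal{F}(S)$ with $\delta$ minimum and, subject to this, $a$ maximum. Then $a(W_{j+1})\le d+1-a(W_1)\le d-1$.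

The set $W_{j+1}$ is joined. Otherwise let $x\in W_{j+1}\cap N$ and $y\in N\setminus W_{j+1}$ be non-adjacent. If $y$ lay in some $W_i$ with $i\le j$, it would be adjacent to $x\in N\setminus W_i$; so $y\notin S$. Lemma~\ref{lem:grow} gives a set $W^+$, the union of $W_{j+1}$ with blockers $Z_q$ for pairs $q\subseteq W_{j+1}+y$. These pairs miss $S$, so their blockers miss $S$, and $W^+\in\mathcal{F}(S)$. But $\delta(W^+)\le\delta(W_{j+1})$ and $a(W^+)>a(W_{j+1})$, against the choice of $W_{j+1}$.

By the claim, $S\cup W_{j+1}$ is avoided. This contradicts the maximality of $j$.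
\end{proof}

\section{Finding a joined minimizer}\label{sec:finding}

If $\delta^*\le-2$, growth suffices. Let $W$ be a minimizer with $a(W)$ maximum. By Lemma~\ref{lem:grow} it is joined, since a set $W^+$ as in that lemma would be a minimizer with larger $a$. By (B3), $W\not\supseteq N$, so $a(W)\le d$. This contradicts Proposition~\ref{prop:nojoined}.

It remains to treat $\delta^*\ge-1$, which means
\begin{equation}\label{eq:L}
b(W)\ge a(W)-1\qquad\text{whenever }a(W)\ge2 .
\end{equation}
Here a minimizer with maximum $a$ may contain $N$, so we look for a small one instead. Condition \eqref{eq:L} pins down the blockers. A count blocker has $1\ge b(Z_p)\ge a(Z_p)-1\ge1$, so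
\begin{equation}\label{eq:countblocker}
b(Z_p)=1,\qquad Z_p\cap N=p,\qquad\delta(Z_p)=-1 .
\end{equation}
A clique blocker has $a(Z_p)\in\{2,3\}$, with $\delta(Z_p)=-1$ if $a(Z_p)=3$. (For even $d$ the slack is even, so count blockers occur in this case only when $d$ is odd.)

\begin{lemma}\label{lem:small}
Assume \eqref{eq:L}. Then there is a set $W$ with $a(W)\in\{2,3\}$ and $\delta(W)=-1$. In particular, $\delta^*=-1$ and $W$ is a minimizer.
\end{lemma}

\begin{proof}
A count blocker, or a clique blocker with $a=3$, is such a set. So assume that every blocker is a clique blocker with $Z_p\cap N=p$.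

Suppose first that the pairs in $P$ are pairwise disjoint. Then each $Z_p$ is joined, for a non-adjacent pair between $p$ and $N\setminus p$ would be a member of $P$ meeting $p$. For distinct $p,p'\in P$ we have $p\subseteq Z_p\setminus Z_{p'}$ and $p'\subseteq Z_{p'}\setminus Z_p$, and all four pairs between $p$ and $p'$ are edges. If $Z_p\cap Z_{p'}\ne\emptyset$, then $b(Z_p\cup Z_{p'})\le2+2-0-8<0$, contrary to (B1). So the blockers are pairwise disjoint joined sets with $a=2$ and $\delta=0$, and the vertices of $N$ outside them are pairwise adjacent. This contradicts Lemma~\ref{lem:counting}.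

Hence there are overlapping pairs in $P$. For any two such pairs, the blockers meet only in the common vertex. Indeed, let $Y=Z_{\{x,y\}}$ and $Y'=Z_{\{x,z\}}$ with $y\ne z$; then $(Y\cup Y')\cap N=\{x,y,z\}$ and $z\notin Y$. If $|Y\cap Y'|\ge2$, Lemma~\ref{lem:attach}(b) gives $b(Y\cup Y')\le2+2-d\le1$, while \eqref{eq:L} requires $b(Y\cup Y')\ge2$. So $Y\cap Y'=\{x\}$.

Fix such $Y,Y'$. Then $b(Y\cup Y')=4-2e(Y,Y')\ge2$, so $e(Y,Y')\le1$. If $e(Y,Y')=1$, then $W=Y\cup Y'$ has $a(W)=3$, $b(W)=2$ and $\delta(W)=-1$, as required. If $e(Y,Y')=0$, then $y\in Y\setminus Y'$ and $z\in Y'\setminus Y$ are non-adjacent, and the blocker $Y''=Z_{\{y,z\}}$ closes a cycle: by the previous paragraph $Y''\cap Y=\{y\}$ and $Y''\cap Y'=\{z\}$, so $(Y\cup Y')\cap Y''=\{y,z\}$ has slack $d+2$. Thus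
\[
b(Y\cup Y'\cup Y'')\le4+2-(d+2)=4-d\le1,
\]
while $a(Y\cup Y'\cup Y'')=3$, contrary to \eqref{eq:L}.
\end{proof}

It remains to see that the small minimizer is joined. Lemma~\ref{lem:grow} does not give this, since it only says that growth does not raise the potential. But for a minimizer growth cannot lower the potential either, so every inequality in the attachment of a blocker is nearly tight. This forces a second blocker through the same outside vertex, and the cycle formed by $W$ and the two blockers gives the contradiction.

\begin{lemma}\label{lem:alljoined}
If $\delta^*=-1$, then every minimizer is joined.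
\end{lemma}

\begin{proof}
Let $W$ be a minimizer, so $a(W)\ge2$ and $b(W)=a(W)-1$. Suppose that $y\in N\setminus W$ is non-adjacent to some vertex of $W\cap N$. By \eqref{eq:L}, every set $W'\supseteq W+y$ satisfies
\begin{equation}\label{eq:lower}
b(W')\ge a(W')-1\ge a(W)=b(W)+1 .
\end{equation}

\emph{Step 1: blockers through $y$ attach without loss.} Let $x\in W\cap N$ with $\{x,y\}\in P$, and let $Z=Z_{\{x,y\}}$. We claim that
\begin{equation}\label{eq:exact}
W\cap Z\cap N=\{x\},\qquad b(W\cap Z)=0,\qquad e(W,Z)=0,
\end{equation}
and that $W\cap Z=\{x\}$ if $Z$ is a clique blocker. If $Z$ is a count blocker, then $Z\cap N=\{x,y\}$ and $b(Z)=1$ by \eqref{eq:countblocker}, and \eqref{eq:lower} with \eqref{eq:union} gives $b(W\cap Z)+2e(W,Z)\le0$; both terms are non-negative. If $Z$ is a clique blocker, then \eqref{eq:lower} excludes case (b) of Lemma~\ref{lem:attach}, so $W\cap Z=\{x\}$, and in case (c) it gives $2-2e(W,Z)\ge1$. This proves the claim. The vertices of $(W\cap N)\setminus\{x\}$ lie in $W\setminus Z$, and $y\in Z\setminus W$, so $e(W,Z)=0$ shows that $y$ is non-adjacent to them. Hence \eqref{eq:exact} applies to every vertex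 $x$ of $W\cap N$.

\emph{Step 2: closing the cycle.} Take distinct $x_1,x_2\in W\cap N$ and put
\[
Z_i=Z_{\{x_i,y\}},\qquad T_i=W\cap Z_i,\qquad K=Z_1\cap Z_2,\qquad J=(W\cup Z_1)\cap Z_2=T_2\cup K .
\]
By Step~1, $T_i\cap N=\{x_i\}$ and $b(T_i)=0$; also $y\in K$. We compute $b(J)$. Since $T_2\setminus K\subseteq W\setminus Z_1$ and $K\setminus T_2\subseteq Z_1\setminus W$, we have $e(T_2,K)\le e(W,Z_1)=0$. Also $T_2\cap K=T_1\cap T_2$. So \eqref{eq:union} gives
\begin{equation}\label{eq:J}
b(J)=b(K)-b(T_1\cap T_2).
\end{equation}

If $T_1\cap T_2=\emptyset$, then $b(J)=b(K)+d+2\ge5$ by (B1). By \eqref{eq:exact}, $b(W\cup Z_1)=b(W)+b(Z_1)$, so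
\[
b(W\cup Z_1\cup Z_2)\le b(W)+b(Z_1)+b(Z_2)-b(J)\le b(W)+4-5,
\]
which contradicts \eqref{eq:lower}.

Let $T_1\cap T_2\ne\emptyset$. If some $Z_i$ were a clique blocker, then $T_i=\{x_i\}$ would force $x_i\in T_{3-i}$, contrary to $T_{3-i}\cap N=\{x_{3-i}\}$. So both are count blockers, of slack $1$. As $Z_1\cup Z_2$ contains $x_1,x_2,y$, condition \eqref{eq:L} gives $2\le b(Z_1\cup Z_2)\le 2-b(K)$, so $b(K)\le0$. By \eqref{eq:J} and (B1), $b(J)\le0$. But $J$ contains $x_2$ and $y$, so $b(J)\ge1$ by \eqref{eq:L}. This contradiction completes the proof.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]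
The case $\delta^*\le-2$ was excluded at the start of this section. If $\delta^*\ge-1$, Lemma~\ref{lem:small} gives $\delta^*=-1$ and a minimizer $W$ with $a(W)\le3\le d$, which is joined by Lemma~\ref{lem:alljoined}. This contradicts Proposition~\ref{prop:nojoined}. So the assumption made in Section~\ref{sec:blockers} is false: some non-adjacent $x,y\in N$ satisfy $H+xy\in\mathcal{G}$, and the induction step is complete.
\end{proof}

\section{Consequences and sharpness}\label{sec:consequences}

\begin{proof}[Proof of Theorem~\ref{thm:constant}]
Let $\ell>\frac d2+1$. For $|X|\ge2$ the condition gives $2i(X)\le(d+2)|X|-2\ell<(d+2)(|X|-1)$, that is, $b(X)>0$. This excludes $K_{d+2}$, whose vertex set has slack $0$, and single vertices have slack $0$; so Theorem~\ref{thm:main} applies when $d\ge3$. For $d=2$, $b(X)>0$ means $i(X)<2|X|-2$, that is, $i(X)\le2|X|-3$, and Proposition~\ref{prop:laman} applies. The argument used only $b(X)>0$, which is the strict inequality in the last sentence of the theorem.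

Let $\ell\le\frac d2+1$. In $K_{d+2}$ a set $X$ of size $s\ge2$ has $b(X)=(s-1)(d+2-s)\ge0$, so $i(X)\le(\frac d2+1)(|X|-1)\le(\frac d2+1)|X|-\ell$. But $K_{d+2}$ is not M-independent, by Lemma~\ref{lem:clique}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:circuits}]
The edge set of each $K_{d+2}$ in $G$ is a circuit by Lemma~\ref{lem:clique}. Let $C$ be any other circuit. No circuit contains another, so the subgraph $(V,C)$ has no $K_{d+2}$; it inherits $b\ge0$, so $C$ is independent by Theorem~\ref{thm:main}, which is absurd.

Let $A\ne B$ be the vertex sets of two copies of $K_{d+2}$. If $|A\cap B|\ge2$, then $2\le|A\cap B|\le d+1$, and \eqref{eq:union} and \eqref{eq:small} give $b(A\cup B)\le0+0-d<0$, contrary to the hypothesis. So the copies share at most one vertex and are edge-disjoint. Delete one edge from each copy. The remaining set $F$ has $|E|-t$ edges and is independent by Theorem~\ref{thm:main}. Each deleted edge lies in a circuit whose other edges belong to $F$, so its row is in the span of the rows of $F$. Hence $r_d(G)=|F|=|E|-t$.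
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:limits}]
Let $G$ be the union of two copies $G_1,G_2$ of $K_{d+2}-xy$ whose vertex sets $V_1,V_2$ meet in $\{x,y\}$. No edge joins $V_1\setminus V_2$ to $V_2\setminus V_1$, so a complete subgraph lies in one $G_i$, and $G$ is $K_{d+2}$-free.

Take a generic $p$. By Lemma~\ref{lem:clique}, $E(G_i)+xy$ is a circuit, so the non-zero vector $\mathrm{row}(xy)$ is a linear combination of the rows of $E(G_1)$ and also of the rows of $E(G_2)$. The two edge sets are disjoint, so the difference of the two expressions is a non-trivial dependence among the rows of $G$.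

Let $X\ne\emptyset$, $A=X\cap V_1$, $B=X\cap V_2$. Then $e(A,B)=0$, so $b(X)=b(A)+b(B)-b(A\cap B)$. If $x,y\in X$, then $A$ induces a complete graph minus one edge, so $b(A)=(|A|-1)(d+2-|A|)+2\ge2$, and the same holds for $B$. Since $b(A\cap B)=b(\{x,y\})=d+2$, we get $b(X)\ge2-d$. Otherwise $|A\cap B|\le1$. Non-empty subsets of $V_i$ have $b\ge0$, as in $K_{d+2}$. If $A$ or $B$ is empty, then $X$ is such a subset; if not, then $b(A\cap B)\le0$ gives $b(X)\ge0$. In both cases $b(X)\ge0\ge2-d$.

For $d=2$ the bound is $b\ge0$, and for $d=3$ it is $b\ge-1$.
\end{proof}

\begin{remark}\label{rem:banana}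
For $d=3$ this graph satisfies the necessary condition \eqref{eq:necessary}. It has $8$ vertices and $18=3\cdot8-6$ edges. For a proper subset $X\ni x,y$, one of $A,B$ has size $s\in\{2,3,4\}$ and slack $(s-1)(5-s)+2\ge5$, so $b(X)\ge2+5-5>0$; the other non-empty sets have $b\ge0$ by the proof above. So every proper induced subgraph is M-independent by Theorem~\ref{thm:main} and satisfies \eqref{eq:necessary} by Lemma~\ref{lem:count}.
\end{remark}

\begin{remark}[The hypotheses of Theorem~\ref{thm:main}]\label{rem:hypotheses}
The bound $b_G\ge0$ gives the vertex of small degree, (B1) and (B3). The exclusion of $K_{d+2}$ gives $P\ne\emptyset$. The condition $d\ge3$ enters through the inequality $2-d\le-1$ and its variants in Lemmas~\ref{lem:attach}(b), \ref{lem:grow}, \ref{lem:counting} and~\ref{lem:small}, and through $3\le d$ at the end. The graph of Proposition~\ref{prop:limits} with $d=2$ shows the failure of Lemma~\ref{lem:counting}. Let $V_1=\{x,y,u,v\}$. Then $N(v)=\{x,y,u\}$ and $P=\{\{x,y\}\}$, and $V_2$ is a joined clique blocker with $a=2$ and $\delta=0$. The set $V_2+u$ has $5$ vertices and $7$ edges, so its slack is $16-14=2=d$,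 and (B3) holds with equality instead of being violated.
\end{remark}

\begin{thebibliography}{1}

\bibitem{sparse}
\emph{The $d$-dimensional rigidity matroid of sparse graphs},
\texttt{http://egres.elte.hu/tr/egres-03-06.pdf}.

\end{thebibliography}
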